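\title{Ramsey saturated trees that are not stars}

\begin{abstract}
A graph is Ramsey saturated if adding any edge between two of its vertices increases its two-color Ramsey number. Stars are Ramsey saturated, and it was conjectured that no other tree on at least five vertices is. We disprove this. Let $T(\Delta,t)$ be the tree obtained from the star $K_{1,\Delta}$ by attaching two pendant edges to one leaf and one pendant edge to each of $t-1$ other leaves. For $t\ge 7$ and even $\Delta\ge t$ we show that $r(T(\Delta,t))=2\Delta-1$ if and only if $\Delta>(t-1)(t-2)$, and that in this range $T(\Delta,t)$ is Ramsey saturated if and only if $\Delta\le t(t-1)$. This gives a non-star Ramsey saturated tree of maximum degree $\Delta$ for every even $\Delta\ge 32$; the smallest of these trees has $41$ vertices and Ramsey number $63$.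
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{coloring} of the complete graph $K_N$ is an assignment of the color red or blue to each edge. The \emph{Ramsey number} $r(G)$ of a graph $G$ is the least $N$ such that every coloring of $K_N$ contains a monochromatic subgraph isomorphic to $G$. The graph $G$ is \emph{Ramsey unsaturated} if $r(G')=r(G)$ for some graph $G'$ obtained from $G$ by adding at least one edge and no vertex, and \emph{Ramsey saturated} otherwise. If $G\subseteq G'$ then $r(G)\le r(G')$, and every proper supergraph of $G$ on the same vertex set contains $G+e$ for some non-edge $e$. Hence $G$ is Ramsey saturated exactly when $r(G+e)>r(G)$ for every non-edge $e$: no edge comes for free.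

One coloring gives two basic lower bounds.

\begin{lemma}\label{lem:two}
\begin{enumerate}
\item[(a)] If $G$ has a vertex of degree $\Delta\ge2$, then $r(G)\ge 2\Delta-1$.
\item[(b)] If $G$ is connected, non-bipartite and has $n$ vertices, then $r(G)\ge 2n-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Color $K_{2a}$ with two disjoint red cliques $K_a$ and all edges between them blue. For (a) take $a=\Delta-1$: every vertex has red degree $\Delta-2$ and blue degree $\Delta-1$. For (b) take $a=n-1$: the red components have fewer than $n$ vertices and the blue graph is bipartite.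
\end{proof}

For a tree, part (b) separates the non-edges into two kinds. An edge inside a bipartition class closes an odd cycle and pushes the Ramsey number to at least $2n-1$. In the star $K_{1,n-1}$ every non-edge is of this kind, while $r(K_{1,n-1})\le 2n-2$, because each vertex of $K_{2n-2}$ has $2n-3$ edges and so $n-1$ of one color. Thus stars are Ramsey saturated. An edge between the two classes keeps the graph bipartite, and part (b) says nothing about it. A tree with classes of sizes $n_1$ and $n_2$ has $n_1n_2-(n_1+n_2-1)=(n_1-1)(n_2-1)$ non-edges of this second kind, a number that vanishes only for stars. For the path $P_4$ on four vertices it equals $1$, and that one edge is not free: a graph on five vertices without $P_4$ has at most four edges (its components are stars and triangles), so $r(P_4)\le5$, whereas the coloring of $K_5$ by two pentagons shows that the $4$-cycle has Ramsey number at least $6$. So $P_4$ is saturated. For larger trees there are many candidate edges and one expects some of them to be free; it is known that the paths $P_n$ are Ramsey unsaturated for all $n\ge5$. This suggests the following conjecture from \cite{RUS}.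

\begin{quote}
\emph{Every non-star tree of order $n\ge5$ is Ramsey unsaturated.}
\end{quote}

We show that the conjecture is false. For $2\le t\le\Delta$ let $T(\Delta,t)$ be the tree with a \emph{root} $u$, \emph{inner vertices} $b_1,\dots,b_\Delta$ adjacent to $u$, and \emph{outer vertices} $a_0,a_1,\dots,a_t$, which are leaves: $a_0$ and $a_1$ are adjacent to $b_1$, and $a_i$ is adjacent to $b_i$ for $2\le i\le t$. It has $\Delta+t+2$ vertices, and its bipartition classes are $\{u,a_0,\dots,a_t\}$ and $\{b_1,\dots,b_\Delta\}$.

\begin{theorem}\label{thm:main}
Let $t\ge7$ and let $\Delta$ be even with $(t-1)(t-2)<\Delta\le t(t-1)$. Then $r(T(\Delta,t))=2\Delta-1$, and $r(G')>2\Delta-1$ for every proper supergraph $G'$ of $T(\Delta,t)$ on the same vertex set. Thus $T(\Delta,t)$ is a non-star Ramsey saturated tree.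
\end{theorem}

The intervals $((t-1)(t-2),\,t(t-1)]$ with $t\ge7$ cover all integers greater than $30$, so Theorem~\ref{thm:main} gives a non-star Ramsey saturated tree of maximum degree $\Delta$ for every even $\Delta\ge32$. The smallest of them is $T(32,7)$, with $41$ vertices and Ramsey number $63$; each of its $8\cdot31=248$ non-edges between the classes raises the Ramsey number. Both ends of the interval are sharp.

\begin{theorem}\label{thm:sharp}
Let $t\ge7$ and let $\Delta\ge t$ be even.
\begin{enumerate}
\item[(1)] $r(T(\Delta,t))=2\Delta-1$ if and only if $\Delta>(t-1)(t-2)$.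
\item[(2)] If $\Delta>(t-1)(t-2)$, then $T(\Delta,t)$ is Ramsey saturated if and only if $\Delta\le t(t-1)$. For $\Delta>t(t-1)$ we have $r(T(\Delta,t)+a_1b_{t+1})=r(T(\Delta,t))$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:pinned} explains the mechanism and works out the case $T(32,7)$. Section~\ref{sec:colorings} constructs the colorings behind the lower bounds, Section~\ref{sec:upper} proves the upper bound, and Section~\ref{sec:proofs} deduces the theorems.

\section{Pinned colorings and the tree $T(32,7)$}\label{sec:pinned}

In a coloring of $K_{2\Delta-1}$ the red and blue degrees of each vertex sum to $2\Delta-2$. To avoid a monochromatic $K_{1,\Delta}$, all red degrees must equal $\Delta-1$. When $\Delta$ is even this asks for an odd number of vertices of odd degree, which is impossible. So for even $\Delta$ the star $K_{1,\Delta}$ is forced in $K_{2\Delta-1}$, but only by parity, and it may be forced at a single vertex.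

Let $\Delta$ be even. A coloring of $K_{2\Delta-1}$ is \emph{pinned at $z$} if $z$ has red degree $\Delta$ and every other vertex has red degree $\Delta-1$. Let $A$ be the set of red neighbors of $z$ and $C$ the set of blue neighbors, so $|A|=\Delta$ and $|C|=\Delta-2$. The \emph{link} of the coloring is the bipartite graph $H$ of red edges between $A$ and $C$. For $G=T(\Delta,t)$, or $G=T(\Delta,t)+ab$ with $a$ outer and $b$ inner, the \emph{fringe} of $G$ is the bipartite graph of its edges between inner and outer vertices.

\begin{lemma}\label{lem:pin}
Let $G$ be as above. If some pinned coloring of $K_{2\Delta-1}$ has a link $H$ that contains no copy of the fringe of $G$ with the inner vertices in $A$ and the outer vertices in $C$, then $r(G)\ge2\Delta$.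
\end{lemma}

\begin{proof}
All blue degrees are at most $\Delta-1$ and the root $u$ has degree $\Delta$ in $G$, so there is no blue $G$. In a red copy of $G$ the root is $z$, the only vertex of red degree at least $\Delta$. The $\Delta$ inner vertices then occupy all of $A$, the outer vertices lie in $C$, and the fringe lies in $H$.
\end{proof}

So a graph $G$ of this kind can have Ramsey number $2\Delta-1$ only if its fringe occurs in every link, and we look for a fringe that occurs in every link while no one-edge extension of it does. Links cannot be sparse. A vertex $c\in C$ is blue to $z$ and has at most $\Delta-3$ red neighbors in $C$, so it has at least two neighbors in $H$. Then $H$ has at least $2(\Delta-2)$ edges, which exceeds $|A|$ for $\Delta>4$, so some vertex of $A$ has two neighbors in $H$. This is the reason for giving $b_1$ two outer neighbors: no pinned coloring can prevent it.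

Since $u$ is adjacent to every inner vertex, a non-edge of $T(\Delta,t)$ between the classes has the form $a_jb_l$. There are four types, and each creates a feature in the fringe.
\begin{enumerate}
\item[(I)] $l=1$, and so $j\ge2$: the inner vertex $b_1$ has three neighbors $a_0,a_1,a_j$.
\item[(II)] $2\le l\le t$: two inner vertices have two neighbors each, namely $b_1$ (with $a_0,a_1$) and $b_l$ (with $a_l,a_j$).
\item[(III)] $l>t$ and $j\ge2$: the vertex $b_1$ has two neighbors, and $a_j$ has two neighbors $b_j,b_l$ different from $b_1$.
\item[(IV)] $l>t$ and $j\in\{0,1\}$: the edges $a_jb_l$, $a_{1-j}b_1$, $a_2b_2,\dots,a_tb_t$ form a matching of size $t+1$.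
\end{enumerate}
Features (I)--(III) are local, and we will see that for every even $\Delta\ge8$ each is absent from some link. Feature (IV) is global. The fringe of $T(\Delta,t)$ has matching number $t$, and an edge of type (IV) raises it to $t+1$; here the \emph{matching number} $\nu$ is the largest number of pairwise disjoint edges. Saturation therefore needs a link with $\nu(H)\le t$, while $r=2\Delta-1$ needs that no link has $\nu(H)\le t-1$. The question is how small $\nu(H)$ can be.

Take $\Delta=32$, so there are $63$ vertices, $|A|=32$ and $|C|=30$. To get $\nu(H)\le s$ we try to make every edge of $H$ meet a set $M$ of $s$ vertices. A vertex of $C\setminus M$ has two neighbors in $H$, and these lie in $M$; so $M$ has at least two vertices in $A$. Take exactly two: $M=S\cup S'$ with $S\subseteq A$, $|S|=2$, $S'\subseteq C$, $|S'|=s-2$. Put $Q=A\setminus S$ and $W=C\setminus S'$, so $|Q|=30$, $|W|=32-s$, and all edges between $Q\cup\{z\}$ and $W$ are blue. A vertex of $W$ needs $31$ red neighbors and can find them only among the $31-s$ other vertices of $W$ and the $s$ vertices of $M$; so $W$ is a red clique, completely red to $M$. A vertex of $Q$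 has at most $30$ red neighbors in $Q\cup\{z\}$, so it sends at least one red edge to $M$. Also $z$ sends two. The $s$ vertices of $M$, each of red degree $31$, must absorb all of this:
\[
s(32-s)+30+2\ \le\ 31s,\qquad\text{that is,}\qquad 32\le s(s-1).
\]
For $s=6$ the demand is $188$ and the capacity is $186$, so the construction fails. For $s=7$ the demand is $207$ and the capacity is $217$; the slack of $10$ is used up by five red edges inside $M$. Explicitly, let $M=\{\mu_1,\dots,\mu_7\}$ and $S=\{\mu_1,\mu_2\}$, let $\mu_1\mu_2\cdots\mu_6$ be a red path, let $Q$ be a red clique, and let each of the $30$ vertices of $Q$ send one red edge to $M$ so that $\mu_1,\dots,\mu_7$ receive $4,3,4,4,4,5,6$ of them. The red degrees of $\mu_1,\dots,\mu_7$, counted as edges to $W$, to $z$, inside $M$ and to $Q$, are $25+1+1+4$, $25+1+2+3$, three times $25+0+2+4$, then $25+0+1+5$ and $25+0+0+6$, all equal to $31$. This link has no matching of size $8$. Thus at $\Delta=32$ the construction blocks a matching of size $8$ and does not block one of size $7$, which singles out $t=7$. For general $\Delta$ the same count reads $\Delta\le s(s-1)$, and the cases $s=t-1$ and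 $s=t$ give the two ends of the interval in Theorem~\ref{thm:main}.

The upper bound $r(T(32,7))\le63$ has to handle all colorings, and the count alone does not suffice. If the vertices of $M$ may have red degree $32$, then for $s=6$ the capacity is $192\ge188$. What the count still gives is that at least two vertices of $M$ have red degree $32$. Such a vertex is another candidate for the root, and the proof in Section~\ref{sec:upper} ends by running the whole analysis a second time from it.

\section{Three families of pinned colorings}\label{sec:colorings}

\begin{lemma}\label{lem:colorings}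
Let $\Delta\ge8$ be even. There are pinned colorings of $K_{2\Delta-1}$ whose links have the following properties.
\begin{enumerate}
\item[(a)] In $\mathcal C_1$, exactly one vertex $v_0\in A$ has degree at least $2$ in $H$, and every vertex of $C$ has exactly one neighbor in $H$ other than $v_0$.
\item[(b)] In $\mathcal C_2$, every vertex of $A$ has degree at most $2$ in $H$.
\item[(c)] In $\mathcal C_3(s)$, defined for $s\ge4$ with $(s-1)(s-2)<\Delta\le s(s-1)$, we have $\nu(H)\le s$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each case the vertex set is $\{z\}\cup A\cup C$ with $|A|=\Delta$ and $|C|=\Delta-2$, and $z$ is red to $A$ and blue to $C$.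

For (a) and (b) make $C$ a red clique and give each vertex of $C$ exactly two neighbors in $H$, so that it has red degree $(\Delta-3)+2=\Delta-1$. A vertex of $A$ with degree $d$ in $H$ has red degree $\Delta-1$ exactly when it has $\Delta-2-d$ red neighbors, that is $d+1$ blue neighbors, among the other $\Delta-1$ vertices of $A$. Write $A=\{v_0,v_1\}\cup A'$ with $|A'|=\Delta-2$, an even number equal to $|C|$.

(a) Concentrate the edges of $H$: join $v_0$ to all of $C$ and add a perfect matching between $C$ and $A'$. Inside $A$, the blue edges are all edges at $v_0$ and a perfect matching of $A'$. The degrees in $H$ of $v_0$, of $v_1$ and of a vertex of $A'$ are $\Delta-2$, $0$ and $1$, and their blue degrees inside $A$ are $\Delta-1$, $1$ and $2$, as required.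

(b) Spread the edges of $H$: let $H$ be a cycle of length $2(\Delta-2)$ alternating between $C$ and $A'$. Inside $A$, the blue edges are $v_0v_1$ and a $3$-regular graph on $A'$, for example a cycle through $A'$ together with the chords joining opposite vertices. The vertices $v_0,v_1$ have degree $0$ in $H$ and blue degree $1$ inside $A$; the vertices of $A'$ have degree $2$ in $H$ and blue degree $3$ inside $A$.

(c) See Figure~\ref{fig:c3}. Partition $A=S\cup Q$ and $C=S'\cup W$ with $|S|=2$, $|Q|=\Delta-2$, $|S'|=s-2$, $|W|=\Delta-s$, and let $M=S\cup S'$, so $|M|=s$. Put $e_M=\frac12(s(s-1)-\Delta)$. The numbers $\Delta$, $s(s-1)$ and $(s-1)(s-2)$ are even, so $\Delta\ge(s-1)(s-2)+2$ and $e_M$ is an integer with $0\le e_M\le s-2$. Besides the edges from $z$ to $A$, the red edges are: all edges inside $Q$; all edges inside $W$; all edges between $W$ and $M$; exactly $e_M$ edges of a path through the $s$ vertices of $M$; and one edge from each vertex of $Q$ to $M$. If $\delta_\mu\le2$ is the red degree of $\mu$ inside $M$, the last edges are distributed so that $\mu$ receives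
\[
x_\mu=s-2-\delta_\mu\quad(\mu\in S),\qquad x_\mu=s-1-\delta_\mu\quad(\mu\in S')
\]
of them. This is possible because $x_\mu\ge s-4\ge0$ and
\[
\sum_{\mu\in M}x_\mu=2(s-2)+(s-2)(s-1)-2e_M=(s^2-s-2)-(s^2-s-\Delta)=|Q|.
\]
The red degrees are $(\Delta-s-1)+s$ on $W$, $1+(\Delta-3)+1$ on $Q$, $1+(\Delta-s)+x_\mu+\delta_\mu$ on $S$ and $(\Delta-s)+x_\mu+\delta_\mu$ on $S'$; each equals $\Delta-1$. There is no red edge between $Q$ and $W$, so every edge of $H$ meets $M$, and disjoint edges meet it in distinct vertices. Hence $\nu(H)\le s$.
\end{proof}

\begin{figure}[ht]
\centering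
\begin{tikzpicture}[every node/.style={draw,rounded corners,font=\small}]
\node (z) at (2.5,3.1) {$z$};
\node (S) at (0,1.8) {$S$: $2$ vertices};
\node[very thick] (Q) at (5,1.8) {$Q$: $\Delta-2$ vertices};
\node[very thick] (W) at (0,0) {$W$: $\Delta-s$ vertices};
\node (T) at (5,0) {$S'$: $s-2$ vertices};
\draw[very thick] (z)--(S) (z)--(Q) (S)--(W) (W)--(T);
\draw[dashed] (S)--(Q) (Q)--(T);
\draw[dotted,thick] (S)--(T);
\end{tikzpicture}
\caption{The red graph of the coloring $\mathcal C_3(s)$ of $K_{2\Delta-1}$. Thick boxes are red cliques and thick lines are complete red bipartite graphs. Dashed: each vertex of $Q$ has exactly one red edge to $S\cup S'$. Dotted: the red edges inside $S\cup S'$ are part of a path. All other edges, in particular those from $Q\cup\{z\}$ to $W$, are blue.}\label{fig:c3}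
\end{figure}

\section{The upper bound}\label{sec:upper}

Theorem~\ref{thm:sharp} needs an upper bound for $T(\Delta,t)$ and one for $T(\Delta,t)+a_1b_{t+1}$. One argument covers both, with the matching number $\tau$ of the fringe as the parameter. Define two bipartite graphs, each with an inner and an outer side:
\begin{itemize}
\item $F_1$ is one inner vertex with two outer neighbors, together with $\tau-1$ disjoint edges; it has $\tau$ inner and $\tau+1$ outer vertices.
\item $F_2$ is a path outer--inner--outer--inner, together with $\tau-2$ disjoint edges; it has $\tau$ inner and $\tau$ outer vertices.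
\end{itemize}
Let $X_i$ be obtained from $F_i$ by adding $\Delta-\tau$ further inner vertices and a root joined to all $\Delta$ inner vertices. Then $X_1=T(\Delta,\tau)$, and $X_2$ is isomorphic to $T(\Delta,\tau-1)+a_1b_\tau$, the path being $a_0b_1a_1b_\tau$. Note that $F_i\subseteq K_{\tau,\tau+1}$ with the inner vertices on the side of size $\tau$, and $X_i\subseteq K_{\tau+2,\Delta}$.

\begin{proposition}\label{prop:upper}
Let $\tau\ge7$, let $\Delta$ be even with $\Delta\ge\tau^2-3\tau+4$, and let $i\in\{1,2\}$. Every coloring of $K_{2\Delta-1}$ contains a monochromatic $X_i$.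
\end{proposition}

\begin{remark}\label{rem:spider}
The case $i=2$ shows that the second outer neighbor of $b_1$ cannot be dropped. Deleting the middle edge of the path in $F_2$ turns $X_2$ into the tree $Y$ in which $\tau$ inner vertices have one outer neighbor each. Under the hypotheses of Proposition~\ref{prop:upper}, Lemma~\ref{lem:two}(a) gives $2\Delta-1\le r(Y)\le r(X_2)\le2\Delta-1$, so $Y$ is Ramsey unsaturated.
\end{remark}

The rest of the section proves Proposition~\ref{prop:upper}. Since $\tau\ge7$,
\begin{equation}\label{eq:delta}
\Delta\ \ge\ \tau^2-3\tau+4\ \ge\ 4\tau+4\ \ge\ 3\tau+8 .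
\end{equation}
Write $X=X_i$ and $F=F_i$, and suppose that a coloring of $K_{2\Delta-1}$ on the vertex set $V$ has no monochromatic $X$. By the parity argument that opens Section~\ref{sec:pinned}, the largest monochromatic degree is $\Delta+\ell$ for some $\ell\ge0$; exchanging the colors if necessary, it is attained in red. A \emph{hub} is a vertex of red degree $\Delta+\ell$. Fix any hub $z$, let $A$ and $C$ be its sets of red and blue neighbors, and let $H$ be the bipartite graph of red edges between $A$ and $C$. Now $|A|=\Delta+\ell$ and $|C|=\Delta-2-\ell$. The plan is to show that the coloring looks from $z$ like $\mathcal C_3(\tau-1)$, except that some vertex of the covering set $M$ is a second hub, and then to show that the views from two such hubs are incompatible.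

\subsection*{Forbidden configurations}

The absence of $X$ is used in the following three forms.
\begin{enumerate}
\item[(R)] There is no red copy of $F$ in $V\setminus\{z\}$ with all inner vertices in $A$ and at most $\ell$ outer vertices in $A$. Indeed, at least $\Delta$ vertices of $A$ would not be outer vertices, and $\Delta$ of them, including the inner vertices of $F$, complete a red $X$ with root $z$.
\item[(B)] If $B_0$ is a set of $\Delta$ blue neighbors of a vertex $v$, there are no $\tau$ vertices in $B_0$ and $\tau+1$ vertices outside $B_0\cup\{v\}$ with all edges between the two sets blue. Indeed, this blue $K_{\tau,\tau+1}$ contains $F$ and gives a blue $X$ with root $v$.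
\item[(K)] There is no blue $K_{\tau+2,\Delta}$.
\end{enumerate}
The next observation lets the first two steps treat $F_1$ and $F_2$ together.
\begin{enumerate}
\item[(P)] Let $J$ be a graph in which every edge has an end in $A$. If $J$ has a matching of size $\tau+2$ and a path $y'xyx'$ with $x,x'\in A$, then $J$ contains $F$ with all inner vertices in $A$.
\end{enumerate}
For $F_1$, at most three edges of the matching meet $\{y',x,y\}$; take $x$ with outer neighbors $y',y$ and $\tau-1$ of the remaining edges. For $F_2$, at most four edges of the matching meet the path; take the path and $\tau-2$ of the remaining edges. In each matching edge used, declare an end in $A$ to be inner.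

\subsection*{Step 1: $\ell\le\tau$}

If the hub has many spare neighbors, the condition on outer vertices in (R) is void, so red must be very sparse around $A$, and blue wins. Suppose $\ell\ge\tau+1$. Let $J$ be the graph of red edges in $V\setminus\{z\}$ with at least one end in $A$. As $F$ has at most $\tau+1$ outer vertices, (R) says that $J$ contains no $F$ with inner vertices in $A$.

Suppose first that a maximum matching of $J$ has at most $\tau+1$ edges. The set $Z$ of its ends has $|Z|\le2\tau+2$ and meets every edge of $J$, since an edge missing $Z$ would enlarge the matching. As $|A\setminus Z|\ge\Delta-\tau-1\ge\tau+2$, we can take $L\subseteq A\setminus Z$ with $|L|=\tau+2$. All edges from $L$ to vertices outside $Z\cup L\cup\{z\}$ are blue, and there are at least $2\Delta-2-(2\tau+2)-(\tau+2)\ge\Delta$ such vertices, contrary to (K).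

So $J$ has a matching of size $\tau+2$, and by (P) it has no path $y'xyx'$ with $x,x'\in A$. Then the vertices of $A$ with degree at least $3$ in $J$ have pairwise disjoint neighborhoods: if two of them, $x$ and $x'$, had a common neighbor $y$, a neighbor $y'\notin\{y,x'\}$ of $x$ would give such a path. These neighborhoods lie in a set of $2\Delta-2<3\Delta$ vertices, so fewer than $\Delta$ vertices of $A$ have degree at least $3$. Since $|A|\ge\Delta+\tau+1$, there is a set $L\subseteq A$ of $\tau+2$ vertices of degree at most $2$ in $J$. Outside $L$, its neighbors in $J$, and $z$, there remain at least $2\Delta-2-3(\tau+2)\ge\Delta$ vertices by \eqref{eq:delta}. They are blue to $L$, contrary to (K).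

\subsection*{Step 2: $\nu(H)\le\tau+1$}

With $\ell$ bounded, $C$ is large, and outer vertices placed in $C$ cost nothing in (R). Suppose $\nu(H)\ge\tau+2$. A copy of $F$ in $H$ with inner vertices in $A$ has all outer vertices in $C$, so (R) excludes it. A path on four vertices in $H$, read from its end in $C$, is a path as in (P). Hence $H$ has no path on four vertices, and every edge $xy$ of $H$ has an end of degree $1$: otherwise further neighbors of $x$ and $y$, which lie on opposite sides, would extend it to such a path. Charging each edge to an end of degree $1$ gives $e(H)\le|A|+|C|=2\Delta-2$ for the number of edges.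

We look for a vertex of $C$ that can serve as a blue root. If every vertex of $C$ had at least $\ell+2$ neighbors in $H$, all edges would be charged to $A$, so
\[
(\ell+2)(\Delta-2-\ell)\le e(H)\le\Delta+\ell .
\]
This says $(\ell+1)\Delta\le(\ell+2)^2+\ell=(\ell+1)(\ell+4)$, so $\Delta\le\ell+4\le\tau+4$, contrary to \eqref{eq:delta}. Hence some $c\in C$ has at most $\ell+1$ red neighbors in $A$, so at least $\Delta-1$ blue neighbors in $A$, and it is blue to $z$. Let $B_0\subseteq A\cup\{z\}$ be a set of $\Delta$ blue neighbors of $c$. The at least $\Delta-1$ vertices of $B_0\cap A$ have average degree at most $(2\Delta-2)/(\Delta-1)=2$ in $H$, so the $\tau$ of them with smallest degree have at most $2\tau$ red neighbors in $C$ altogether. At least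
\[
|C|-1-2\tau\ \ge\ \Delta-3-3\tau\ \ge\ \tau+1
\]
vertices of $C\setminus\{c\}$ are blue to all $\tau$ of them, contrary to (B).

\subsection*{Step 3: a blue block and large red degrees}

A small matching number becomes usable through K\"onig's theorem: in a bipartite graph, the matching number equals the least size of a set of vertices meeting every edge. Let $M=S\cup S'$ with $S\subseteq A$, $S'\subseteq C$ be such a set for $H$, and put
\[
m=|M|=\nu(H)\le\tau+1,\qquad p=|S|,\qquad q=|S'|,
\]
\[
Q=A\setminus S,\qquad Q^+=Q\cup\{z\},\qquad W=C\setminus S'.
\]
Then $V$ is the disjoint union of $Q^+$, $M$ and $W$, all edges between $Q^+$ and $W$ are blue, and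
\[
|Q^+|=\Delta+\ell+1-p\ge\Delta-\tau,\qquad |W|=\Delta-2-\ell-q\ge\Delta-3-2\tau\ge2\tau+1 .
\]
The blue block between $Q^+$ and $W$ contains many copies of $F$, so none of its vertices can afford to be a blue root. We claim that every vertex of $Q^+\cup W$ has blue degree at most $\Delta-1$.

Let $w\in W$ have blue degree at least $\Delta$. It is blue to all of $Q^+$, so we can choose a set $B_0$ of $\Delta$ blue neighbors with $B_0\subseteq Q^+$ if $|Q^+|\ge\Delta$ and $B_0\supseteq Q^+$ otherwise. In both cases $|B_0\cap Q^+|\ge\Delta-\tau\ge\tau$. In the first case $|W\setminus(B_0\cup\{w\})|=|W|-1\ge2\tau$. In the second case $B_0$ has $\Delta-|Q^+|=p-1-\ell$ vertices outside $Q^+$, so $|W\setminus(B_0\cup\{w\})|\ge|W|-1-(p-1-\ell)=\Delta-2-m\ge\Delta-3-\tau$. Both bounds are at least $\tau+1$, which contradicts (B).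

Let $x\in Q^+$ have blue degree at least $\Delta$. Since $|W|<\Delta$, we can choose a set $B_0\supseteq W$ of $\Delta$ blue neighbors. It has $\Delta-|W|=2+\ell+q$ vertices outside $W$, so $|Q^+\setminus(B_0\cup\{x\})|\ge(\Delta+\ell-p)-(2+\ell+q)=\Delta-2-m\ge\tau+1$. With $\tau$ vertices of $W$ this contradicts (B).

So every vertex of $Q^+\cup W$ has red degree at least $\Delta-1$, and its red neighbors lie in its own part or in $M$. This gives three facts.
\begin{enumerate}
\item[(D1)] Every $w\in W$ has at least $\Delta-1-(|W|-1)=2+\ell+q$ red neighbors in $M$, hence at least $\ell+2$ in $S$. In particular $p\ge\ell+2$.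
\item[(D2)] Every $x\in Q$ has at least $\Delta-1-(|Q^+|-1)=p-1-\ell$ red neighbors in $M$, and $z$ has exactly $p$.
\item[(D3)] Every $x\in Q^+$ has at most $m-1$ blue neighbors in $Q^+$, because it has at least $\Delta-1-m$ red neighbors among the $|Q^+|-1=\Delta+\ell-p\le\Delta-2$ other vertices of $Q^+$.
\end{enumerate}

\subsection*{Step 4: $m+\ell\le\tau-1$}

Step 2 lost some matching edges because it had no control over where the path in (P) lies. Fact (D1) lets us build the nontrivial component of $F$ on the matching itself, and (D3) supplies up to $\ell$ further edges inside $A$. Suppose $m+\ell\ge\tau$, and let $\mathcal M$ be a matching of size $m$ in $H$. Its $m$ disjoint edges each meet $M$, and $|M|=m$, so each contains exactly one vertex of $M$ and every vertex of $M$ is covered: $S$ is matched into $W$ and $S'$ into $Q$.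

For $i=1$: since $|W|>\tau+1\ge p$, some $w_0\in W$ is not covered by $\mathcal M$, and by (D1) it has a red neighbor $x\in S$. Then $x$ is an inner vertex with two outer neighbors, $w_0$ and its partner in $\mathcal M$; one edge of $\mathcal M$ is used. For $i=2$: take $x\in S$ with partner $w$. By (D1), $w$ has another red neighbor $x'\in S$, with partner $w'$. Then $w'x'wx$ is a path outer--inner--outer--inner on the ends of two edges of $\mathcal M$.

If $m\ge\tau$, add $\tau-i$ of the remaining $m-i$ edges of $\mathcal M$. This is a copy of $F$ with inner vertices in $A$ and outer vertices in $C$, contrary to (R). If $m<\tau$, add all $m-i$ remaining edges and $\tau-m\le\ell$ disjoint red edges inside $Q$ that avoid the $q$ partners of $S'$. These can be chosen one at a time: at each stage at least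
\[
(\Delta+\ell-p)-q-2(\tau-m)\ \ge\ \Delta-2\tau\ >\ m
\]
vertices of $Q$ are unused, and by (D3) any one of them is blue to at most $m-1$ of the at least $m$ others. The resulting copy of $F$ has its inner vertices in $A$ and $\tau-m\le\ell$ outer vertices in $A$, contrary to (R).

\subsection*{Step 5: counting red edges at $M$}

This is the count of Section~\ref{sec:pinned}, for arbitrary $p$ and $\ell$. Put $p'=p-\ell$ and $q'=q+\ell$. Then $2\le p'\le m$, $p'+q'=m$, $|W|=\Delta-2-q'$ and $|Q|=\Delta-p'$. Let $d(\mu)$ be the red degree of $\mu$. Counting the red edges from $W$, $Q$ and $z$ to $M$ by (D1) and (D2),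
\begin{equation}\label{eq:count}
\begin{split}
\sum_{\mu\in M}d(\mu)&\ge(2+q')(\Delta-2-q')+(p'-1)(\Delta-p')+(p'+\ell)\\
&=(m+1)\Delta-g(p')+\ell,
\end{split}
\end{equation}
where $g(x)=(m+2-x)^2+x^2-2x$. The function $g$ is convex, so on an interval it is largest at an end, and
\[
g(2)=m^2,\qquad g(3)=g(m)=m^2-2m+4 .
\]
As $m\ge2$, this gives $g(p')\le m^2$.

Suppose $\ell\ge1$. Since $d(\mu)\le\Delta+\ell$, inequality \eqref{eq:count} gives $\Delta\le m^2+m\ell-\ell$, and by Step 4
\[
\Delta\le m(m+\ell)-\ell\le(\tau-1-\ell)(\tau-1)-\ell=(\tau-1)^2-\ell\tau\le\tau^2-3\tau+1,
\]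
contrary to \eqref{eq:delta}. So $\ell=0$: all monochromatic degrees are at most $\Delta$, the hubs are the vertices of red degree $\Delta$, and $p'=p$.

Let $h$ be the number of hubs in $M$. Then $\sum_{\mu\in M}d(\mu)\le m\Delta-(m-h)$, and \eqref{eq:count} gives
\begin{equation}\label{eq:hubs}
\Delta\ \le\ g(p)-(m-h)\ \le\ g(p).
\end{equation}
If $m\le\tau-2$, then $\Delta\le(\tau-2)^2=\tau^2-4\tau+4$, contrary to \eqref{eq:delta}. So $m=\tau-1$ by Step 4. If $p\ge3$, then $\Delta\le m^2-2m+4=\tau^2-4\tau+7<\tau^2-3\tau+4$, again a contradiction. So $p=2$ and $q=\tau-3$, and \eqref{eq:hubs} becomes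
\[
h\ \ge\ \Delta-m(m-1)=\Delta-(\tau-1)(\tau-2)\ \ge\ 2 .
\]
By (D1) every vertex of $W$ has at least $2+q=m$ red neighbors in $M$, and by (D2) every vertex of $Q$ has at least one. In summary, for every hub $z$ the set $V$ is partitioned into $Q^+$, $M$ and $W$ so that
\begin{enumerate}
\item[(S1)] $Q=Q^+\setminus\{z\}$ contains all but two of the red neighbors of $z$, and every vertex of $W$ is a blue neighbor of $z$;
\item[(S2)] $|M|=\tau-1$ and $|W|=\Delta-\tau+1$;
\item[(S3)] $W$ is completely blue to $Q^+$ and completely red to $M$;
\item[(S4)] every vertex of $Q$ has a red neighbor in $M$;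
\item[(S5)] $M$ contains a hub.
\end{enumerate}

\subsection*{Step 6: the second hub}

A vertex of $M$ spends almost all of its red degree on $W$. The hub in $M$ is red to $W$, so its own set of this kind is disjoint from $W$, and no vertex can be red to both sets. It remains to find a vertex in both covering sets.

Let $\mu\in M$ be a hub, and let $Q^*$, $M^*$, $W^*$ be the sets that Steps 1--5 give for $\mu$ in place of $z$. By (S3), $W$ consists of red neighbors of $\mu$. Hence $W\cap W^*=\emptyset$ by (S1), and, as $|W|>2$, there is a vertex $w\in W\cap Q^*$. By (S4) it has a red neighbor $y\in M^*$. Since $W$ is blue to $Q^+$, we have $y\notin Q^+$. Next, $W^*\subseteq Q^+\cup(M\setminus\{\mu\})$ and $|W^*|=\Delta-\tau+1>\tau-2=|M\setminus\{\mu\}|$, so there is a vertex $x\in W^*\cap Q^+$. The edge $yx$ is red because $y\in M^*$ and $x\in W^*$; since $x\in Q^+$, we have $y\notin W$. Therefore $y\in M\cap M^*$, and $y$ is red to all of the disjoint sets $W$ and $W^*$. This gives $d(y)\ge2(\Delta-\tau+1)>\Delta$, which contradicts $\ell=0$. Proposition~\ref{prop:upper} is proved. \qed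

\begin{remark}\label{rem:hyp}
The parity of $\Delta$ produces the first hub. For odd $\Delta$ the proposition fails: on the integers modulo $2\Delta-1$, color an edge red if its ends differ by one of $\pm1,\dots,\pm\frac{\Delta-1}2$; all red and blue degrees are $\Delta-1$. The quadratic bound on $\Delta$ is used at full strength only in Step 5. The other steps use the linear bound $\Delta\ge4\tau+4$, which Step 2 needs in full; the quadratic bound implies it exactly when $\tau\ge7$. Step 6 is needed only for $\Delta\le(\tau-1)^2$, since for larger $\Delta$ inequality \eqref{eq:hubs} is already a contradiction.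
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

Throughout, $T=T(\Delta,t)$ with $t\ge7$ and $\Delta\ge t$ even, so $\Delta\ge8$ and Lemma~\ref{lem:colorings} applies.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Let $\Delta>(t-1)(t-2)$. Both numbers are even, so $\Delta\ge t^2-3t+4$, and Proposition~\ref{prop:upper} with $i=1$ and $\tau=t$ gives $r(T)\le2\Delta-1$. Lemma~\ref{lem:two}(a) gives the reverse inequality.

Let $\Delta\le(t-1)(t-2)$, and let $s\ge2$ be the integer with $(s-1)(s-2)<\Delta\le s(s-1)$. Then $s\ge4$ because $\Delta\ge8>3\cdot2$, and $s\le t-1$ because $(s-1)(s-2)<(t-1)(t-2)$. The link of $\mathcal C_3(s)$ has matching number at most $t-1$, while the fringe of $T$ contains the matching $a_1b_1,\dots,a_tb_t$. By Lemma~\ref{lem:pin}, $r(T)\ge2\Delta$.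
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:sharp}(1), $r(T)=2\Delta-1$. It suffices to show $r(T+e)\ge2\Delta$ for every non-edge $e$. If $e$ lies inside a bipartition class, then $T+e$ is connected and non-bipartite on $n=\Delta+t+2$ vertices, and Lemma~\ref{lem:two}(b) gives $r(T+e)\ge2n-1>2\Delta$. Otherwise $e=a_jb_l$ has one of the types (I)--(IV) of Section~\ref{sec:pinned}, and by Lemma~\ref{lem:pin} we need a link that does not contain the fringe of $T+e$ with inner vertices in $A$.

For type (I) take $\mathcal C_2$, where no vertex of $A$ has degree $3$ or more in $H$. For type (II) take $\mathcal C_1$, where only one vertex of $A$ has degree at least $2$ in $H$. For type (III) take $\mathcal C_1$ again: $b_1$ must be placed at $v_0$, and then $a_j$ needs two neighbors other than $v_0$, while each vertex of $C$ has one. For type (IV) take $\mathcal C_3(t)$, which exists because $(t-1)(t-2)<\Delta\le t(t-1)$; its link has no matching of size $t+1$. This is the only use of the hypothesis $\Delta\le t(t-1)$.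
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
If $(t-1)(t-2)<\Delta\le t(t-1)$, then $T$ is Ramsey saturated by Theorem~\ref{thm:main}. Let $\Delta>t(t-1)$ and put $\tau=t+1$. By parity $\Delta\ge t^2-t+2=\tau^2-3\tau+4$, and $T+a_1b_{t+1}$ is the graph $X_2$ for this $\tau$. Proposition~\ref{prop:upper} with $i=2$ and part (1) give
\[
2\Delta-1=r(T)\le r(T+a_1b_{t+1})\le2\Delta-1 ,
\]
so $r(T+a_1b_{t+1})=r(T)$ and $T$ is Ramsey unsaturated.
\end{proof}

\begin{thebibliography}{1}
\bibitem{RUS} \emph{Ramsey unsaturated and saturated graphs},
\texttt{https://www.memphis.edu/msci/people/pbalistr/ramseyunsat.pdf}.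
\end{thebibliography}
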